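# Majorization of roots under the rectangular finite free convolution

## Two quadratics and one discriminant

Take two monic quadratics $p=x^2+a_1x+a_2$ and $q=x^2+b_1x+b_2$ whose roots are real and nonnegative, so $a_1,b_1\le 0\le a_2,b_2$. For $m>1$ combine them into
$$r_m(x)=x^2+(a_1+b_1)x+\Big(a_2+b_2+\tfrac12\big(1-\tfrac1m\big)a_1b_1\Big).\tag{1}$$
We ask whether $r_m$ again has real nonnegative roots, and how the roots move as the parameter $m$ grows.

In this case one computation answers everything. The discriminant of $r_m$ is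
$$(a_1+b_1)^2-4(a_2+b_2)-2\big(1-\tfrac1m\big)a_1b_1=(a_1^2-4a_2)+(b_1^2-4b_2)+\tfrac2m\,a_1b_1 .$$
The first two terms are the discriminants of $p$ and $q$, hence $\ge 0$, and $a_1b_1\ge0$. So $r_m$ is real-rooted. The sum of its roots, $-(a_1+b_1)$, and their product are both $\ge0$, so both roots are $\ge 0$. The sum of the roots does not depend on $m$, while the discriminant is nonincreasing in $m$. Hence the larger root goes down (weakly) and the smaller root goes up by the same amount: **the pair of roots contracts toward its fixed mean as $m$ grows.**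

The polynomial (1) is the degree-two case of an operation defined for every degree $d$, and "contracts" is the two-root case of majorization. In degree $d$, the discriminant no longer describes the positions of the roots. There are $d-1$ inequalities to prove instead of one, and real-rootedness itself is no longer visible. This lecture proves that the picture nevertheless stays the same.

## The convolution in degree $d$ and the ordering of root vectors

Fix an integer $d\ge1$.

**Definition (convolution).** For $p(x)=\sum_{i=0}^d a_ix^{d-i}$ and $q(x)=\sum_{i=0}^d b_ix^{d-i}$ put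
$$p\boxplus_d^z q:=\sum_{k=0}^d x^{d-k}\sum_{i+j=k}\frac{(d-i)!(d-j)!}{d!(d-k)!}\,\frac{\Gamma[d+z+1-i]\,\Gamma[d+z+1-j]}{\Gamma[d+z+1]\,\Gamma[d+z+1-k]}\,a_ib_j .$$

Throughout, $m:=d+z$, and
$$\rho_{ij}(m):=\frac{\Gamma(m+1-i)\Gamma(m+1-j)}{\Gamma(m+1)\Gamma(m+1-i-j)}=\frac{(m-j)_i}{(m)_i},\qquad (x)_l:=x(x-1)\cdots(x-l+1).\tag{2}$$
For monic $p,q$ we write $r_m:=p\boxplus_d^zq$, so that
$$r_m(x)=\sum_{i+j\le d}\frac{(d-i)!(d-j)!}{d!(d-i-j)!}\,a_ib_j\,\rho_{ij}(m)\,x^{d-i-j}.\tag{3}$$
The condition $z>-1$ means $m>d-1$. Then all Gamma arguments in (2) with $i+j\le d$ are positive, so $\rho_{ij}(m)>0$. Each $\rho_{ij}$ is a rational function of $m$, and $\rho_{i0}=\rho_{0j}=1$. When $d=2$ the only nontrivial factor is $\rho_{11}=1-\frac1m$, with coefficient $\frac{1!\,1!}{2!\,0!}=\frac12$; this is (1).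

Since $\rho_{ij}(m)\to1$ as $m\to\infty$, the limit $z\to\infty$ is the finite free additive convolution
$$p\boxplus_dq=\sum_k x^{d-k}\sum_{i+j=k}\frac{(d-i)!(d-j)!}{d!(d-k)!}\,a_ib_j .$$

**Definition (majorization).** For $\alpha,\beta\in\mathbb R^d$ with entries sorted in decreasing order, $\alpha\succcurlyeq\beta$ means $\sum_{i\le k}\alpha_i\ge\sum_{i\le k}\beta_i$ for $k=1,\dots,d-1$, with equality for $k=d$. For real-rooted polynomials $f,g$ of degree $d$, $f\succcurlyeq g$ means that the ordered root vector of $f$ majorizes that of $g$.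

For example, $(3,1)\succcurlyeq(2,2)$, and $(3,0,0)\succcurlyeq(2,1,0)\succcurlyeq(1,1,1)$. We write $s_K(f)$ for the sum of the $K$ largest roots of a real-rooted $f$.

The slides "Rectangular Finite Free Probability Theory" conjecture the majorization below for $-1/2<z_1<z_2$. It holds on a larger range.

**Theorem 1.** Let $p,q$ be monic of degree $d$ with real nonnegative roots. For every $z>-1$, $p\boxplus_d^zq$ is real-rooted with nonnegative roots. If $-1<z_1<z_2$, then $p\boxplus_d^{z_1}q\succcurlyeq p\boxplus_d^{z_2}q$.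

**Theorem 2.** Let $p,q$ be as in Theorem 1.

1. *(Range.)* Theorem 1 also holds for $z_1=-1$, with coefficients understood as limits $z\downarrow-1$, and for $z_2=\infty$: $p\boxplus_d^{-1}q\succcurlyeq p\boxplus_d^zq\succcurlyeq p\boxplus_dq$ for all $z>-1$.
2. *(Strictness.)* Let $d\ge2$ and $-1\le z_1<z_2\le\infty$. The two root vectors coincide if and only if $p=x^d$ or $q=x^d$.
3. *(Sharp threshold.)* For every $d\ge2$ and every $z\in(-2,-1)$, the polynomials $p=x^{d-1}(x-1)$, $q=x(x-1)^{d-1}$ are such that $p\boxplus_d^zq$ does not have all roots real and nonnegative. So $-1$ cannot be lowered in the real-rootedness and nonnegativity statement.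
4. *(Matrix form.)* Let $A,B$ be real symmetric positive semidefinite $d\times d$ matrices and $\det(xI-YA-Y'B)=\sum f_{ij}x^{d-i-j}Y^iY'^j$. For $m>d-1$ the polynomial $r_m^{A,B}=\sum f_{ij}\rho_{ij}(m)x^{d-i-j}$ has only nonnegative real roots, and $r_{m_1}^{A,B}\succcurlyeq r_{m_2}^{A,B}$ whenever $d-1<m_1<m_2$.

## Cubics by hand, and sums of residues

For $d=3$ formula (3) reads
$$r_m=x^3+(a_1+b_1)x^2+\Big(a_2+b_2+\tfrac23\big(1-\tfrac1m\big)a_1b_1\Big)x+a_3+b_3+\tfrac13\big(1-\tfrac2m\big)(a_1b_2+a_2b_1).$$

For $p=q=(x-1)^3$ we have $a_1=-3$, $a_2=3$, $a_3=-1$, and this becomes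
$$r_m=x^3-6x^2+\big(12-\tfrac6m\big)x-\big(8-\tfrac{12}m\big)=(x-2)\big((x-2)^2-\tfrac6m\big).$$
The roots $2$ and $2\pm\sqrt{6/m}$ contract as $m$ grows. For $p=q=x^2(x-1)$ we get $r_m=x\big(x^2-2x+\frac23(1-\frac1m)\big)$, with roots $0$ and $1\pm\sqrt{\frac13+\frac2{3m}}$. Here the largest root falls, the middle one rises, and the smallest stands still. Only the partial sums $s_1,s_2$ behave uniformly.

The sensible first approach is to differentiate the roots. If $r_m$ has simple real roots $\mu_1>\dots>\mu_d$, then $\mu_j'=-\partial_mr_m(\mu_j)/r_m'(\mu_j)$ (here $r_m'$ is the $x$-derivative), so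
$$\frac{d}{dm}s_K(r_m)=-\sum_{j\le K}\frac{\partial_mr_m(\mu_j)}{r_m'(\mu_j)} .\tag{4}$$
For $d=2$ the numerator is a nonnegative constant and the sign is clear. For $d=3$, with $p,q\ne x^3$, it is a linear polynomial,
$$\partial_mr_m=\tfrac{2}{3m^2}\big(a_1b_1x+a_1b_2+a_2b_1\big),\qquad a_1b_1>0,$$
with zero $x_*=-\frac{a_2}{a_1}-\frac{b_2}{b_1}$. Since $r_m'(\mu_1)>0$, $r_m'(\mu_3)>0$ and $s_2$ is a constant minus $\mu_3$, majorization amounts to $\mu_3\le x_*\le\mu_1$. In general the numerator has degree up to $d-2$, the denominators alternate in sign, and (4) is a *partial* sum of residues. The formula alone gives it no sign. We also assumed that the roots are real, which is still unproved. So we look for information about $r_m$ and $\partial_mr_m$ *together* that is stronger than the position of a few zeros.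

## Half-line pencils force majorization

Look at degree two again. There $r_m-v\,\partial_mr_m=r_m-\frac{v\,a_1b_1}{2m^2}$ lowers the parabola, so it is real-rooted for *all* $v\ge0$, not only for small $v$, and its roots spread as $v$ grows. We show that this global property gives the sign in every degree.

Requiring the property for $v$ of both signs would ask too much. Suppose $f$ is monic of degree $d$, $\deg g\le d-2$, and $f-vg$ is real-rooted for all real $v$. If $g_{d-2}$ is the coefficient of $x^{d-2}$ in $g$, the sum of the squares of the roots of $f-vg$ is a constant plus $2vg_{d-2}$. It is nonnegative for all $v$, so $g_{d-2}=0$. Then the roots stay bounded, so the coefficients of $f-vg$ stay bounded, and $g=0$. A half-line is therefore the natural domain, and the trick is to write $v=w^2$.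

We use two textbook facts. *Ky Fan's principle:* the sum of the $k$ largest eigenvalues of a real symmetric matrix $X$ is $\max\operatorname{tr}(\Pi X)$ over orthogonal projections $\Pi$ of rank $k$. Hence it is a convex function of $X$.

**(HV)** If $F(x,u,w)$ is a real homogeneous polynomial of degree $d$ with $F(1,0,0)=1$, and $x\mapsto F(x,u,w)$ is real-rooted for all real $u,w$, then $F=\det(xI-uA-wB)$ with real symmetric $d\times d$ matrices $A,B$ (Helton–Vinnikov, CPAM 2007; Lewis–Parrilo–Ramana, Proc. AMS 2005).

For example, $x^2-u^2-w^2=\det\begin{pmatrix}x-u&-w\\-w&x+u\end{pmatrix}$.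

**Lemma 3.** Let $f$ be real, monic of degree $d$, let $g$ be real with $\deg g\le d-2$, and suppose $f-vg$ is real-rooted for all $v\ge0$. Then $f-vg\succcurlyeq f$ for all $v\ge0$.

*Proof.* We turn the half-line into a full line. Put
$$F(x,w,u)=u^df(x/u)-w^2u^{d-2}g(x/u).$$
Since $\deg g\le d-2$, this is a homogeneous polynomial of degree $d$, and $F(1,0,0)=1$. For real $w$ and real $u\ne0$,
$$F(x,w,u)=u^d\,\big[f-(w/u)^2g\big](x/u)$$
is real-rooted in $x$, because $(w/u)^2\ge0$. For $u=0$ it is a coefficientwise limit of monic real-rooted polynomials, hence real-rooted. By (HV), setting $u=1$,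
$$f-w^2g=\det(xI-M-wK)$$
with $M,K$ real symmetric. By Ky Fan, $w\mapsto s_k(f-w^2g)$ is convex, and it is even in $w$. A convex even function satisfies $\phi(0)\le\frac12(\phi(w)+\phi(-w))=\phi(w)$. So $s_k(f-w^2g)\ge s_k(f)$ for every $k$. For $k=d$ there is equality, since $g$ does not affect the coefficient of $x^{d-1}$. $\square$

The model case is $f=x^2-c^2$, $g=1$: the roots $\pm\sqrt{c^2+w^2}$ are the eigenvalues of $\begin{pmatrix}c&w\\w&-c\end{pmatrix}$.

The next statement integrates this in $m$. The care goes into multiple roots.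

**Proposition 4.** Let $r_m$, $m>d-1$, be monic polynomials of degree $d$ in $x$ whose coefficients are real rational functions of $m$ without poles on $(d-1,\infty)$, the coefficient of $x^{d-1}$ being constant. Suppose $r_m-v\,\partial_mr_m$ is real-rooted for all $m>d-1$ and $v\ge0$. Then $r_{m_1}\succcurlyeq r_{m_2}$ whenever $d-1<m_1<m_2$.

*Proof.* **Step 1: an inequality for every $v\ge0$.** The purpose is to feed Lemma 3. The polynomial $\partial_mr_m$ has degree $\le d-2$, because the two top coefficients do not depend on $m$. Lemma 3 with $f=r_m$, $g=\partial_mr_m$ gives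
$$s_K(r_m-v\,\partial_mr_m)\ge s_K(r_m)\qquad(v\ge0,\ 1\le K\le d,\ m>d-1).\tag{5}$$

**Step 2: constant multiplicities away from finitely many $m$.** The purpose is to have differentiable roots. Let $\nu_1,\dots,\nu_N$ be the distinct roots of $r_m$, with multiplicities $n_1,\dots,n_N$. The Hankel matrix of power sums, with entries $\sum_jn_j\nu_j^{s+t}$ for $0\le s,t\le d-1$, equals $\sum_jn_jv_jv_j^T$ with $v_j=(1,\nu_j,\dots,\nu_j^{d-1})^T$. The $v_j$ are linearly independent (Vandermonde) and $n_j>0$, so the rank is the number $N$ of distinct roots. The entries are polynomials in the coefficients of $r_m$, hence rational in $m$. Let $n$ be the maximum over $m$ of this rank. Some $n\times n$ minor is not identically zero, so it vanishes only on a finite set $E$; off $E$ the polynomial $r_m$ has exactly $n$ distinct roots.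

Let $J$ be a component of $(d-1,\infty)\setminus E$. The ordered roots $\lambda_1\ge\dots\ge\lambda_d$ of $r_m$ are continuous in $m$. A strict inequality $\lambda_i>\lambda_{i+1}$ persists for nearby $m$, and the number of strict inequalities is $n-1$ throughout $J$. So the set of indices with strict inequality is locally constant, hence constant on the interval $J$. Thus on $J$
$$r_m=\prod_{j=1}^n(x-\mu_j)^{k_j},\qquad\mu_1>\dots>\mu_n,\quad k_j\text{ constant}.$$
Each $\mu_j$ is a simple root of $\partial_x^{k_j-1}r_m$ and is continuous, so by the implicit function theorem it is analytic in $m\in J$.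

**Step 3: the sign of the derivative of $s_K$.** The purpose is to let $v\downarrow0$ in (5). On $J$, with $\mu_j'=d\mu_j/dm$,
$$r_m-v\,\partial_mr_m=\prod_j(x-\mu_j)^{k_j-1}\Big[\prod_j(x-\mu_j)+v\sum_jk_j\mu_j'\prod_{i\ne j}(x-\mu_i)\Big].$$
At $v=0$ the bracket has the simple roots $\mu_j$. Its derivative in $x$ at $(x,v)=(\mu_j,0)$ is $\prod_{i\ne j}(\mu_j-\mu_i)$, and its derivative in $v$ there is $k_j\mu_j'\prod_{i\ne j}(\mu_j-\mu_i)$. So the root near $\mu_j$ is $\mu_j-vk_j\mu_j'+O(v^2)$. Put $K_j=k_1+\dots+k_j$. For small $v>0$ the $K_j$ largest roots of $r_m-v\partial_mr_m$ are those near $\mu_1,\dots,\mu_j$, so (5) reads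
$$s_{K_j}(r_m)-v\sum_{i\le j}k_i\mu_i'+O(v^2)\ge s_{K_j}(r_m).$$
Dividing by $v$ and letting $v\downarrow0$ gives $\sum_{i\le j}k_i\mu_i'\le0$. For $K_{j-1}\le K\le K_j$ (with $K_0=0$),
$$\frac{d}{dm}s_K(r_m)=\sum_{i<j}k_i\mu_i'+(K-K_{j-1})\mu_j'$$
is affine in $K$ and $\le0$ at both ends, hence $\le0$.

**Step 4: gluing.** The purpose is to cross $E$. Each $s_K(r_m)$ is continuous on $(d-1,\infty)$ and has nonpositive derivative off a finite set, so it is nonincreasing. The total $s_d(r_m)$ is constant. This is the claim. $\square$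

Our $r_m$ from (3) has rational coefficients in $m$, without poles for $m>d-1$, and the coefficient of $x^{d-1}$ is $a_1+b_1$, since $\rho_{10}=\rho_{01}=1$. So the whole problem is now: **prove that $r_m-v\,\partial_mr_m$ is real-rooted for all $m>d-1$ and $v\ge0$.** The case $v=0$ is the real-rootedness part of Theorem 1.

## A linear functional that produces the Gamma factors

We want to separate the dependence on $m$ from the dependence on $p,q$. Let $h=\lfloor d/2\rfloor$. For a real vector $\kappa=(\kappa_0,\dots,\kappa_h)$ let $\mathcal L_\kappa$ be the linear functional on polynomials in $y,y'$ of total degree $\le d$ with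
$$\mathcal L_\kappa[y^ly'^{l'}]=\delta_{ll'}(-1)^l\kappa_l .$$
It is linear in $\kappa$ as well. Put $\kappa_l(m)=l!/(m)_l$; so $\kappa_0(m)=1$, $\kappa_1(m)=\frac1m$, $\kappa_2(m)=\frac2{m(m-1)}$.

**Lemma 5.** For $m>d-1$ and $i+j\le d$,
$$\mathcal L_{\kappa(m)}\big[(1-y)^i(1-y')^j\big]=\rho_{ij}(m).\tag{6}$$

*Proof.* Expanding, the left side is $\sum_l\binom il\binom jl(-1)^{2l}(-1)^l\kappa_l(m)=\sum_l(-1)^l\binom il\binom jl\frac{l!}{(m)_l}$. For integers $m\ge i+j$, inclusion–exclusion counts the $i$-subsets of an $m$-set that avoid $j$ given elements: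
$$\binom{m-j}{i}=\sum_l(-1)^l\binom jl\binom{m-l}{i-l}.$$
Both sides are polynomials in $m$, so this holds for all $m$. Divide by $\binom mi=\frac{(m)_l\,(m-l)_{i-l}}{i!}$. Since $\binom{m-l}{i-l}=\frac{(m-l)_{i-l}}{(i-l)!}$, the ratio $\binom{m-l}{i-l}/\binom mi$ equals $\frac{i!}{(i-l)!\,(m)_l}=\binom il\frac{l!}{(m)_l}$. The left side becomes $(m-j)_i/(m)_i=\rho_{ij}(m)$. The division is legitimate: if $i\le d-1$, all factors of $(m)_i$ are positive for $m>d-1$; and if $i=d$, they are too, since the smallest is $m-d+1>0$. (This is the Chu–Vandermonde summation of ${}_2F_1(-i,-j;-m;1)$.) $\square$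

Next we encode $p,q$ by matrices, using one more cited result.

**(FF)** $p\boxplus_dq$ is real-rooted if $p,q$ are real-rooted (Walsh; Marcus–Spielman–Srivastava, *Finite free convolutions of polynomials*).

Let $p^Y(x)=\sum_ia_iY^ix^{d-i}=\prod_i(x-Y\alpha_i)$, where $\alpha_i$ are the roots of $p$; define $q^{Y'}$ likewise and put
$$\Phi(x,Y,Y')=p^Y\boxplus_dq^{Y'}=\sum_{i+j\le d}\frac{(d-i)!(d-j)!}{d!(d-i-j)!}a_ib_j\,Y^iY'^jx^{d-i-j}.$$
This is homogeneous of degree $d$ and monic in $x$. By (FF) it is real-rooted in $x$ for all real $Y,Y'$. By (HV), $\Phi=\det(xI-YA-Y'B)$ with $A,B$ real symmetric. Since $\Phi(x,1,0)=p$ and $\Phi(x,0,1)=q$, the eigenvalues of $A$ and $B$ are the roots of $p$ and $q$; so $A,B\succeq0$. Substituting $Y=1-y$, $Y'=1-y'$ and applying (6) term by term, we get from (3)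
$$r_m(x)=\mathcal L_{\kappa(m)}\big[\det(xI-(1-y)A-(1-y')B)\big].\tag{7}$$
For real $y,y'$ the determinant is real-rooted in $x$. It is tempting to read (7) as an average of such polynomials over some real random $(y,y')$. But $\mathcal L_{\kappa(m)}[(y+y')^2]=2\mathcal L_{\kappa(m)}[yy']=-\frac2m<0$ when $d\ge2$. No average over real $(y,y')$ gives a square a negative mean, so we need another reason for real-rootedness.

## A necessary condition from complementary projections

To see which $\kappa$ could possibly work for all $A,B\succeq0$, test (7) on the simplest matrices. Let $A$ and $B=I-A$ be complementary coordinate projections of ranks $a$ and $b$, $a+b=d$, $a,b\ge1$, and let $\kappa_0=1$. Then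
$$\mathcal L_\kappa\big[(x-1+y)^a(x-1+y')^b\big]=\sum_l(-1)^l\kappa_l\tbinom al\tbinom bl(x-1)^{d-2l}=(x-1)^d\,\varphi_{a,b}\big((x-1)^{-2}\big),$$
$$\varphi_{a,b}(w):=\sum_l(-1)^l\kappa_l\tbinom al\tbinom bl\,w^l .$$
Here $\varphi_{a,b}(0)=1$. If $\varphi_{a,b}(w)=0$, then every $x$ with $(x-1)^2=1/w$ is a root, and it is real exactly when $w>0$. So positivity of the zeros of $\varphi_{a,b}$ is necessary. The main point of the proof is that nothing else is needed.

**Definition (admissible).** A real vector $\kappa=(\kappa_0=1,\kappa_1,\dots,\kappa_h)$ is *admissible* if for all integers $a,b\ge1$ with $a+b=d$, all zeros of $\varphi_{a,b}$ are real and positive.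

For $d=2$ we have $\varphi_{1,1}=1-\kappa_1w$, so admissible means $\kappa_1\ge0$ (no zero at all if $\kappa_1=0$). For $d=4$ the polynomials are $1-3\kappa_1w$ (twice) and $1-4\kappa_1w+\kappa_2w^2$, so admissible means $\kappa_1\ge0$ and $0\le\kappa_2\le4\kappa_1^2$: a negative $\kappa_2$ gives a negative zero, and $\kappa_2>4\kappa_1^2$ gives nonreal zeros.

## Stable polynomials

Let $H=\{\operatorname{Im}>0\}$.

**Definition (stable).** A complex polynomial is *stable* if it has no zero with all variables in $H$.

For instance $s_1s_2-1$ is stable: for $s_1,s_2\in H$ we have $\arg s_1+\arg s_2\in(0,2\pi)$, so $s_1s_2$ is never positive. On the other hand $s_1s_2+1$ vanishes at $(i,i)$. This argument about arguments is how positivity of the zeros of $\varphi_{a,b}$ will be used.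

Three classical facts are needed.

* **(GWS)** Grace–Walsh–Szegő: if $f$ is a symmetric polynomial in $n$ variables, of degree $\le1$ in each, and $\zeta_1,\dots,\zeta_n\in H$, then there is $\sigma\in H$ with $f(\zeta_1,\dots,\zeta_n)=f(\sigma,\dots,\sigma)$.
* *Hurwitz:* a locally uniform limit of zero-free analytic functions on a connected open set in $\mathbb C^N$ is zero-free or $\equiv0$.
* *Open mapping:* a nonconstant analytic function on a connected open set in $\mathbb C^N$ is open.

**Lemma 6.** If $\kappa$ is admissible and $t\in[0,1]^d$, then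
$$G_t(s)=\mathcal L_\kappa\Big[\prod_{i=1}^d\big(s_i+t_iy+(1-t_i)y'\big)\Big]$$
is stable in $s_1,\dots,s_d$.

*Proof.* **Step 1: $t\in\{0,1\}^d$.** This step is where admissibility enters. Let $I=\{i:t_i=1\}$, $J=\{i:t_i=0\}$, $a=|I|$, $b=|J|$. Extracting the coefficient of $y^ly'^l$ from $\prod_I(s_i+y)\prod_J(s_j+y')$ gives
$$G_t=\sum_l(-1)^l\kappa_l\,e_{a-l}(s_I)\,e_{b-l}(s_J),$$
with $e_r$ the elementary symmetric polynomials. If $ab=0$, only $l=0$ occurs and $G_t=\prod s_i$ is stable. Let $a,b\ge1$ and suppose $G_t$ vanishes at a point of $H^d$. Fixing $s_J$, the polynomial is symmetric and multiaffine in $s_I$, so by (GWS) we may replace all $s_i$, $i\in I$, by one $\sigma\in H$. Then, with $\sigma$ fixed, (GWS) replaces all $s_j$, $j\in J$, by one $\sigma'\in H$. So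
$$0=\sum_l(-1)^l\kappa_l\tbinom al\tbinom bl\sigma^{a-l}\sigma'^{\,b-l}=\sigma^a\sigma'^b\,\varphi_{a,b}\big(1/(\sigma\sigma')\big).$$
By admissibility $1/(\sigma\sigma')>0$, so $\sigma\sigma'>0$, which is impossible for $\sigma,\sigma'\in H$.

**Step 2: general $t$.** We interpolate one coordinate at a time, by induction on the number of $t_v\notin\{0,1\}$. Fix such a $v$. Then $G_t=s_vK+N$, where
$$K=\mathcal L_\kappa\Big[\prod_{i\ne v}(s_i+t_iy+(1-t_i)y')\Big],\qquad N=\mathcal L_\kappa\Big[(t_vy+(1-t_v)y')\prod_{i\ne v}(s_i+t_iy+(1-t_i)y')\Big].$$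
$K$ does not depend on $t_v$, and $N=t_vN_1+(1-t_v)N_0$, where $N_\epsilon$ is the value at $t_v=\epsilon$. By induction $s_vK+N_0$ and $s_vK+N_1$ are stable. On $H^{d-1}$ (the variables $s_i$, $i\ne v$), $K=\lim_{R\to\infty}(iRK+N_0)/(iR)$ is a limit of zero-free functions. It is not $\equiv0$, since the coefficient of $\prod_{i\ne v}s_i$ is $\kappa_0=1$. By Hurwitz, $K$ has no zero on $H^{d-1}$. Stability says $-N_\epsilon/K\notin H$, that is, $\operatorname{Im}(N_\epsilon/K)\ge0$ on $H^{d-1}$ for $\epsilon=0,1$. Taking the convex combination, $\operatorname{Im}(N/K)\ge0$. So $s_v+N/K$ has positive imaginary part for $s_v\in H$, and $G_t=K\,(s_v+N/K)\ne0$. $\square$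

**Lemma 7 (Lieb–Sokal).** Let $P+\xi Q$ be stable, with $P,Q$ free of the variable $\xi$ and of degree $\le1$ in another variable $D$. Then $P-\partial_DQ$ is stable or $\equiv0$.

*Proof.* We compare $P-\partial_DQ$ with $Q$. Since $Q=\lim_{R\to\infty}(P+iRQ)/(iR)$, Hurwitz shows that $Q$ is stable or $\equiv0$. If $Q\equiv0$, then $P-\partial_DQ=P$ is stable. Otherwise, on the product of half-planes, stability of $P+\xi Q$ gives $-P/Q\notin H$, that is, $\operatorname{Im}(P/Q)\ge0$. Fix all variables except $D$ in $H$ and write $Q=Q_0+Q_1D$. If $Q_1=0$, then $\partial_DQ/Q=0$. If $Q_1\ne0$, then $\partial_DQ/Q=1/(D-D_*)$ with $D_*=-Q_0/Q_1$. As $Q$ vanishes at $D_*$ and is stable, $\operatorname{Im}D_*\le0$. So $D-D_*\in H$ and $\operatorname{Im}(-\partial_DQ/Q)>0$. In all cases the analytic function $(P-\partial_DQ)/Q$ has nonnegative imaginary part. By the open mapping theorem it either has positive imaginary part everywhere or is a real constant $c$. In the first case $P-\partial_DQ$ has no zero. In the second it equals $cQ$, which is stable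 if $c\ne0$ and $\equiv0$ if $c=0$. $\square$

## Admissibility suffices for all positive semidefinite pairs

General $A,B\succeq0$ do not commute, but they can be diagonalized together by a congruence. The price is that $xI$ becomes a non-diagonal $xM$ with $M\succ0$. Lemma 6 handles the diagonal part, and Lemma 7 combines it with the determinant.

**Proposition 8.** If $\kappa$ is admissible and $A,B$ are real symmetric positive semidefinite $d\times d$ matrices, then $R(x)=\mathcal L_\kappa[\det(xI-(1-y)A-(1-y')B)]$ is monic of degree $d$ and real-rooted.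

*Proof.* The coefficient of $x^d$ is $\mathcal L_\kappa[1]=\kappa_0=1$, and all coefficients are real.

**Step 1: congruence to diagonal form.** The purpose is to make the $y,y'$-part diagonal. Replacing $A$ by $A+\varepsilon I$ and letting $\varepsilon\to0$ (limits of monic real-rooted polynomials are real-rooted), we may assume $S:=A+B\succ0$. The matrices $S^{-1/2}AS^{-1/2}$ and $S^{-1/2}BS^{-1/2}$ are positive semidefinite with sum $I$. So for some orthogonal $O$ they equal $O\,\mathrm{diag}(t_i)\,O^T$ and $O\,\mathrm{diag}(1-t_i)\,O^T$ with $0\le t_i\le1$. With $M=O^TS^{-1}O\succ0$ and $C=xM-I$, factoring $S^{1/2}O$ out on the left and its transpose on the right gives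
$$\det(xI-S+yA+y'B)=\det S\cdot\det\big(C+\mathrm{diag}(t_iy+(1-t_i)y')\big).$$

**Step 2: $R$ as a differential operator applied to a determinant.** The purpose is to reach a form to which Lemma 7 applies. Write $D^T=\prod_{i\in T}D_i$ and $\partial^T=\prod_{i\in T}\partial_{D_i}$ for $T\subseteq[d]$, and let $C_{T^c}$ be the principal submatrix with rows and columns in the complement of $T$. Put
$$f(D)=\det(C+\mathrm{diag}(D))=\sum_{T\subseteq[d]}D^T\det C_{T^c},\qquad\omega_T=\mathcal L_\kappa\Big[\prod_{i\in T}(t_iy+(1-t_i)y')\Big].$$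
Then $\omega_\emptyset=1$, $G_t(s)=\sum_T\omega_Ts^{T^c}$, and since $\det C_{T^c}=\partial^Tf(0)$,
$$R(x)=\det S\sum_T\omega_T\det C_{T^c}=\det S\cdot\Theta(0),\qquad\Theta(D):=\sum_T\omega_T\,\partial^Tf(D).\tag{8}$$

**Step 3: two stable polynomials.** We show that nonreal $x$ makes both ingredients stable. Let $\operatorname{Im}x>0$. Then $C=xM-I$ has imaginary part $(\operatorname{Im}x)M\succ0$; fix $\varepsilon>0$ so small that $(\operatorname{Im}x)M-\varepsilon I\succ0$. Put
$$f_\varepsilon(D)=\det(C-i\varepsilon I+\mathrm{diag}(D))=f(D-i\varepsilon\mathbf 1).$$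
It is stable. For $D\in H^d$ the matrix $Z=C-i\varepsilon I+\mathrm{diag}(D)$ is $Z=Z_1+iZ_2$ with $Z_1,Z_2$ real symmetric and $Z_2\succ0$. If $Zu=0$, then $0=\operatorname{Im}(u^*Zu)=u^*Z_2u$, so $u=0$. Next,
$$g(\xi)=(-1)^d\,\xi_1\cdots\xi_d\,G_t(-1/\xi_1,\dots,-1/\xi_d)=\sum_T(-1)^{|T|}\omega_T\,\xi^T$$
(the sign is $(-1)^d(-1)^{|T^c|}=(-1)^{|T|}$). Since $-1/\xi_j\in H$ for $\xi_j\in H$, Lemma 6 shows that $g$ is stable.

**Step 4: merging them.** We show $\Theta(0)\ne0$. The product $g(\xi)f_\varepsilon(D)$ is stable and of degree $\le1$ in each variable. Apply Lemma 7 for $j=1,\dots,d$, replacing $\xi_j$ by $-\partial_{D_j}$; the degree in each remaining variable stays $\le1$. The final polynomial is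
$$\sum_T(-1)^{|T|}\omega_T(-1)^{|T|}\partial^Tf_\varepsilon(D)=\sum_T\omega_T\,\partial^Tf_\varepsilon(D)=\Theta(D-i\varepsilon\mathbf 1).$$
The coefficient of $D_1\cdots D_d$ in it is $\omega_\emptyset=1$, because each $\partial^T$ with $T\ne\emptyset$ lowers the degree. So it is not $\equiv0$. If an intermediate polynomial were $\equiv0$, so would be the final one. Hence Lemma 7 gives stability at every step, and $\Theta(D-i\varepsilon\mathbf 1)$ is stable. Evaluating at $D=i\varepsilon\mathbf 1\in H^d$ gives $\Theta(0)\ne0$.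

By (8), $R(x)\ne0$ whenever $\operatorname{Im}x>0$. As $R$ has real coefficients, all its zeros are real. $\square$

## Orthogonal polynomials whose zeros move left

It remains to prove a statement in one variable. By (7) and linearity in $\kappa$,
$$r_m-v\,\partial_mr_m=\mathcal L_{\kappa(m)-v\,\partial_m\kappa(m)}\big[\det(xI-(1-y)A-(1-y')B)\big],\tag{9}$$
so we need to know that $\kappa(m)-v\,\partial_m\kappa(m)$ is admissible. For $d=2$ its entry of index $1$ is $\frac1m+\frac v{m^2}>0$, as required; for $v<-m$ it would be negative, which again shows that only a half-line can work.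

**Lemma 9.** Let $m>d-1$ and $v\ge0$. Then $\kappa(m)-v\,\partial_m\kappa(m)$ is admissible.

*Proof.* The entry of index $0$ is $1$, since $\kappa_0(m)=1$ for all $m$. Let $a+b=d$ with $a,b\ge1$; by symmetry let $a\le b$. For $\kappa=\kappa(m)$ we have $\kappa_l\binom bl=(b)_l/(m)_l$. Reverse the polynomial:
$$P_m(u):=u^a\varphi_{a,b}(1/u)=\sum_{l=0}^a(-1)^l\binom al\frac{(b)_l}{(m)_l}\,u^{a-l}.$$
For $a=1$ this is $u-\frac bm$, with a positive zero that moves left as $m$ grows. We show the same in general.

**Step 1: orthogonality.** The purpose is to locate the zeros of $P_m$. Let $W_m(u)=u^{b-a}(1-u)^\beta$ on $(0,1)$ with $\beta=m-a-b=m-d>-1$; this is exactly where $z>-1$ is needed, to make $W_m$ integrable. For $0\le j\le a-1$ the Beta integral gives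
$$\int_0^1u^{a-l+j}W_m\,du=\frac{\Gamma(b-l+j+1)\,\Gamma(\beta+1)}{\Gamma(m-a+j+2-l)} .$$
With $(b)_l=b!/\Gamma(b-l+1)$ and $(m)_l=\Gamma(m+1)/\Gamma(m+1-l)$ we obtain
$$\int_0^1P_mu^jW_m\,du=\frac{b!\,\Gamma(\beta+1)}{\Gamma(m+1)}\sum_{l=0}^a(-1)^l\binom al\,\frac{\Gamma(b-l+j+1)}{\Gamma(b-l+1)}\cdot\frac{\Gamma(m+1-l)}{\Gamma(m-a+j+2-l)} .$$
The first quotient is $(b-l+1)\cdots(b-l+j)$, a polynomial in $l$ of degree $j$. In the second the arguments differ by the integer $a-1-j\ge0$, so it is a polynomial in $l$ of degree $a-1-j$. The sum is, up to sign, the $a$-th finite difference of a polynomial of degree $a-1$, so it is $0$. Hence $P_m$ is the monic orthogonal polynomial of degree $a$ for the positive weight $W_m$. Its zeros $\tau_1,\dots,\tau_a$ are therefore simple and lie in $(0,1)$, and they are smooth in $m$ by the implicit function theorem.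

**Step 2: monotonicity (Markov).** We show $T_c:=-\partial_m\tau_c>0$. Dots denote $\partial_m$. Let $Q=P_m/(u-\tau_c)$, a monic polynomial of degree $a-1$. By orthogonality $\int P_mQW_m\,du=0$ for all $m$ (integrals over $(0,1)$). Differentiate in $m$, using $\dot W_m=\log(1-u)W_m$; this is allowed because for $m$ in a compact interval $|\log(1-u)|(1-u)^\beta$ is dominated by an integrable function, as $\beta$ stays above some $\beta_0>-1$. We get
$$\int\dot P_mQW_m\,du+\int P_m\dot QW_m\,du+\int P_mQ\log(1-u)W_m\,du=0 .$$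
The middle term vanishes since $\deg\dot Q<a$. For the first we use Gauss quadrature: there are $\lambda_c>0$ with $\int\psi W_m\,du=\sum_c\lambda_c\psi(\tau_c)$ for all polynomials $\psi$ of degree $\le2a-1$. Here $\deg(\dot P_mQ)\le2a-2$, and $Q$ vanishes at all nodes except $\tau_c$, where $Q(\tau_c)=P_m'(\tau_c)$. Differentiating $P_m(\tau_c(m))=0$ gives
$$\dot P_m(\tau_c)=-P_m'(\tau_c)\,\partial_m\tau_c=T_c\,P_m'(\tau_c).\tag{10}$$
So the first term is $\lambda_cT_cP_m'(\tau_c)^2$. Subtracting $\log(1-\tau_c)\int P_mQW_m\,du=0$ inside the third term,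
$$\lambda_cT_cP_m'(\tau_c)^2=-\int_0^1P_mQ\log(1-u)\,W_m\,du=-\int_0^1P_m^2\,\frac{\log(1-u)-\log(1-\tau_c)}{u-\tau_c}\,W_m\,du>0,$$
because $\log(1-u)$ is strictly decreasing. So $T_c>0$.

**Step 3: the perturbed polynomial.** We locate its zeros. For the vector $\kappa(m)-v\,\partial_m\kappa(m)$ the reversed polynomial $u^a\varphi_{a,b}(1/u)$ is $P_m-v\dot P_m$. Since $\deg\dot P_m\le a-1$, Lagrange interpolation at the $\tau_c$ and (10) give
$$\dot P_m=\sum_c\frac{\dot P_m(\tau_c)}{P_m'(\tau_c)}\,\frac{P_m}{u-\tau_c}=P_m\sum_c\frac{T_c}{u-\tau_c},\qquad P_m-v\dot P_m=P_m(u)\Big(1-v\sum_c\frac{T_c}{u-\tau_c}\Big).$$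
If $v=0$ the zeros are the $\tau_c>0$. If $v>0$, the last factor is continuous between poles. It tends to $-\infty$ to the right of each $\tau_c$ and to $+\infty$ to the left of each. So it has a zero between any two consecutive $\tau_c$'s. On $(\max_c\tau_c,\infty)$ it goes from $-\infty$ to $1$, so it has a zero there too. These are $a$ distinct zeros of $P_m-v\dot P_m$, which has degree $a$; so they are all its zeros, and they are positive. Since $\varphi_{a,b}(0)=1$, the zeros of $\varphi_{a,b}$ are the reciprocals of these, hence real and positive. $\square$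

## Assembling Theorem 1

**Corollary 10.** For $m>d-1$ and $v\ge0$ the polynomial $r_m-v\,\partial_mr_m$ is real-rooted. In particular $p\boxplus_d^zq$ is real-rooted for all $z>-1$, and its roots are nonnegative.

*Proof.* Real-rootedness follows from (9), Lemma 9 and Proposition 8; take $v=0$ for the second claim. For the signs: $p,q$ have nonnegative roots, so $(-1)^ia_i\ge0$ and $(-1)^jb_j\ge0$, while $\rho_{ij}(m)>0$. By (3), the coefficient of $x^{d-k}$ in $r_m$ has sign $(-1)^k$ or is $0$. Hence for $x>0$, $(-1)^dr_m(-x)$ is $x^d$ plus nonnegative terms, so it is positive, and $r_m$ has no negative root. $\square$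

*Proof of Theorem 1.* The first assertion is Corollary 10. The family $r_m$ satisfies the hypotheses of Proposition 4: its coefficients are rational in $m$ without poles for $m>d-1$, the coefficient of $x^{d-1}$ is $a_1+b_1$, and real-rootedness of $r_m-v\,\partial_mr_m$ is Corollary 10. Proposition 4 gives $r_{m_1}\succcurlyeq r_{m_2}$ for $d-1<m_1<m_2$, which with $m_i=d+z_i$ is the second assertion. $\blacksquare$

In particular the conjectured majorization for $-1/2<z_1<z_2$ holds.

## Endpoints, strictness, the threshold $-1$, and pairs of matrices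

*Proof of Theorem 2, part 1.* We pass to limits. By (2), $\rho_{ij}(m)=(m-j)_i/(m)_i$. If $i\le d-1$, all factors of $(m)_i$ are positive at $m=d-1$, except when $i=0$ and there are none. If $i=d$, then $j=0$ and $\rho_{ij}\equiv1$. So all $\rho_{ij}$ with $i+j\le d$ extend continuously to $m=d-1$, and they tend to $1$ as $m\to\infty$. The ordered roots of monic real-rooted polynomials of degree $d$ are continuous in the coefficients. So real-rootedness, nonnegativity and the inequalities defining majorization survive coefficientwise limits. Let $z_1\downarrow-1$ with $z_2=z$ fixed, and let $z_2\to\infty$ with $z_1=z$ fixed, in Theorem 1. $\blacksquare$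

*Proof of Theorem 2, part 2.* We look at one coefficient. If $q=x^d$, then $b_j=0$ for $j\ge1$ and, since $\rho_{i0}=1$, $p\boxplus_d^zq=p$ for all $z$ including the endpoints; similarly if $p=x^d$. Otherwise $p$ and $q$ each have a positive root, so $a_1<0$, $b_1<0$ and $a_1b_1>0$. The coefficient of $x^{d-2}$ in $r_m$ is
$$a_2+b_2+\tfrac{d-1}d\big(1-\tfrac1m\big)a_1b_1,$$
which is strictly increasing in $m\in[d-1,\infty]$ (for $d=2$ and $z=-1$ this means $m=1$). So for $z_1<z_2$ the two monic polynomials differ, and so do their root vectors. $\blacksquare$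

*Proof of Theorem 2, part 3.* We compute the product of the roots. Let $z\in(-2,-1)$. All Gamma arguments in the definition are either positive or equal to $z+1\in(-1,0)$, so no poles occur. For $p=x^{d-1}(x-1)$ we have $a_1=-1$ and $a_i=0$ for $i\ge2$; for $q=x(x-1)^{d-1}$ we have $b_{d-1}=(-1)^{d-1}$ and $b_d=0$. So only $i=1$, $j=d-1$ contributes to the constant term, which is
$$\frac{(d-1)!\,1!}{d!\,0!}\,a_1b_{d-1}\,\frac{\Gamma(d+z)\Gamma(z+2)}{\Gamma(d+z+1)\Gamma(z+1)}=\frac1d\,(-1)^d\,\frac{z+1}{d+z} .$$
Here $z+1<0$ and $d+z>0$. The product of the roots is $(-1)^d$ times the constant term, so it is negative, and the roots cannot all be real and nonnegative. $\blacksquare$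

For $d=2$ this is visible in (1): $p=q=x(x-1)$ gives $x^2-2x+\frac12(1-\frac1m)$, whose constant term is negative for $0<m<1$.

*Proof of Theorem 2, part 4.* We check that the argument used only $A,B\succeq0$. By (6), $r_m^{A,B}=\mathcal L_{\kappa(m)}[\det(xI-(1-y)A-(1-y')B)]$, which is (7), and (9) follows by linearity. Lemma 9 and Proposition 8 then show that $r_m^{A,B}-v\,\partial_mr_m^{A,B}$ is real-rooted for $m>d-1$, $v\ge0$. The coefficients of $r_m^{A,B}$ are rational in $m$ without poles for $m>d-1$. It is monic, since $f_{00}=1$, and the coefficient of $x^{d-1}$ is constant, since $\rho_{10}=\rho_{01}=1$. Proposition 4 gives the majorization.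

For nonnegativity it suffices, as in Corollary 10, that $(-1)^{i+j}f_{ij}\ge0$, because $\rho_{ij}(m)>0$. Equivalently, all coefficients of $\det(xI+YA+Y'B)=\sum(-1)^{i+j}f_{ij}x^{d-i-j}Y^iY'^j$ must be nonnegative. Write $A=\sum_iu_iu_i^T$, $B=\sum_jv_jv_j^T$ and $I=\sum_ke_ke_k^T$. Then $xI+YA+Y'B=V\Lambda V^T$, where $V$ has the columns $e_k,u_i,v_j$ and $\Lambda$ is diagonal with corresponding entries $x,Y,Y'$. By Cauchy–Binet the determinant is $\sum_{\mathcal S}(\det V_{\mathcal S})^2\prod_{c\in\mathcal S}\Lambda_{cc}$ over the $d$-element sets $\mathcal S$ of columns, a polynomial in $x,Y,Y'$ with nonnegative coefficients. $\blacksquare$
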